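
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Twice differentiable infinity harmonic functions\\ with one isolated singularity}


\begin{abstract}
Let $n\ge 2$. We prove that a function which is $C^2$ and infinity harmonic in $\mathbb{R}^n\setminus\{0\}$ is either affine or of the form $a+b|x|$. No growth condition is imposed, and no condition at the origin. This settles in the affirmative a conjecture posed in \cite{asymptotic} for uniformly Lipschitz functions. The main tool is an interior estimate $|D\log|Du||(x_0)\le 7/R$ for $C^2$ infinity harmonic functions without critical points in $B_R(x_0)$, that is, a bound for the curvature of the gradient trajectories.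
\end{abstract}

\section{The question and the results}

Let $n\ge2$ and let $\Omega\subset\mathbb{R}^n$ be open. A function $u\in C(\Omega)$ is \emph{infinity harmonic} in $\Omega$ if it is a viscosity solution of
\[
\Delta_\infty u=u_{x_i}u_{x_j}u_{x_ix_j}=0\quad\text{in }\Omega
\]
(repeated indices are summed). This means: if $\phi$ is $C^2$ near $x\in\Omega$ and $u-\phi$ has a local maximum at $x$, then $\Delta_\infty\phi(x)\ge0$; if $u-\phi$ has a local minimum at $x$, then $\Delta_\infty\phi(x)\le 0$. When $u$ is $C^2$ we may take $\phi=u$ in both conditions, so $\Delta_\infty u=0$ holds classically. Then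
\[
\Delta_\infty u=\tfrac12\,D\big(|Du|^2\big)\cdot Du ,
\]
and the equation says that \emph{$|Du|$ is constant along the integral curves of $Du$}.

Two families of solutions are visible at once, since their gradients have constant length: the \emph{linear} (affine) functions $u(x)=p\cdot x+c$, and, away from the origin, the \emph{cones} $u(x)=a+b|x|$. Is there anything else with at most one singular point? By a fact quoted in \cite{asymptotic}, a uniformly Lipschitz infinity harmonic function on all of $\mathbb{R}^2$ is linear. If $u\in C(\mathbb{R}^n)$ is infinity harmonic in $\mathbb{R}^n\setminus\{0\}$, $\operatorname{esssup}_{\mathbb{R}^n}|Du|=1$, and $u(x)\le M+(1-\epsilon)|x|$ for all $x$ and some $M\in\mathbb{R}$ and $\epsilon>0$, then $u(x)=u(0)-|x|$ \cite{asymptotic}. On the other hand, there exist uniformly Lipschitz functions on $\mathbb{R}^n$, infinity harmonic away from $0$, that are neither linear nor cones; the example constructed in \cite{asymptotic} is not $C^2$ in $\mathbb{R}^n\setminus\{0\}$. This leads to the conjecture posed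 in \cite{asymptotic}: a uniformly Lipschitz function $u\in C(\mathbb{R}^n)$ that is infinity harmonic and $C^2$ in $\mathbb{R}^n\setminus\{0\}$ is linear or a cone. It is true, and the conditions on growth and on the behavior at $0$ can be dropped.

\begin{theorem}\label{thm:main}
Let $n\ge2$ and let $u\in C^2(\mathbb{R}^n\setminus\{0\})$ be infinity harmonic in $\mathbb{R}^n\setminus\{0\}$. Then, on $\mathbb{R}^n\setminus\{0\}$, either $u=p\cdot x+c$ with $p\in\mathbb{R}^n$, $c\in\mathbb{R}$, or $u=a+b|x|$ with $a,b\in\mathbb{R}$.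
\end{theorem}

\begin{corollary}\label{cor:conj}
Let $n\ge 2$ and let $u\in C(\mathbb{R}^n)$ be uniformly Lipschitz, and infinity harmonic and $C^2$ in $\mathbb{R}^n\setminus\{0\}$. Then $u$ is linear or a cone.
\end{corollary}

\begin{proof}
Theorem \ref{thm:main} gives the formula away from $0$, and continuity gives it at $0$.
\end{proof}

For $n=1$ Theorem \ref{thm:main} and Corollary \ref{cor:conj} fail: $\max(x,0)$ is $C^2$ off the origin and solves $(u')^2u''=0$ there. We use $n\ge2$ through the fact that spheres and $\mathbb{R}^n\setminus\{0\}$ are connected, and to move segments off the origin.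

The proof rests on the following interior estimate.

\begin{theorem}\label{thm:curv}
Let $u\in C^2(B_R(x_0))$ be infinity harmonic with $Du\ne0$ in $B_R(x_0)$. Then
\[
\big|D\log|Du|\big|(x_0)\le \frac7R .
\]
\end{theorem}

It also yields a classification of entire solutions.

\begin{theorem}\label{thm:entire}
Every infinity harmonic $u\in C^2(\mathbb{R}^n)$, $n\ge2$, is affine.
\end{theorem}

\paragraph{Outline.} Follow the unit field $T=Du/|Du|$. Along a trajectory, $s=|Du|$ is constant and $u$ grows at the constant rate $s$. The curvature vector of the trajectory is exactly $K=D\log s$ (Section \ref{sec:traj}). Thus one vector field measures both how the trajectories bend and how the slope varies from one trajectory to the next. A barrier argument shows that nonconstant $C^2$ solutions have no critical points, so trajectories never stop inside the domain (Section \ref{sec:crit}). A Riccati-type inequality for $|K|^2$ then gives Theorem \ref{thm:curv} (Section \ref{sec:curv}), and Theorem \ref{thm:entire} follows quickly (Section \ref{sec:straight}).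 In the punctured space the estimate is only $|K(x)|\le 7/|x|$, and this cannot force $K=0$ by itself. It gives a Harnack inequality for $s$ on spheres, and the rest is a study of where trajectories begin and end (Section \ref{sec:punct}).

\section{Gradient trajectories}\label{sec:traj}

Let $U\subset\mathbb{R}^n$ be open and let $u\in C^2(U)$ be infinity harmonic. On $\{Du\ne0\}$ put
\[
s=|Du|,\qquad T=\frac{Du}{s},\qquad w=\log s,\qquad K=Dw,\qquad P=|K|^2,\qquad B=DT,\ \ B_{ij}=\partial_jT_i .
\]
Here $s,T,w$ are $C^1$, while $K$ and $B$ are merely continuous. We write $B^{\top}$ for the transpose of $B$. The equation reads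
\begin{equation}\label{eq:TK}
T\cdot Ds=0,\qquad\text{equivalently}\qquad T\cdot K=0 .
\end{equation}
Moreover $Ds=D^2u\,T$, and $\partial_jT_i=u_{ij}/s-T_iK_j$, that is, $B=D^2u/s-T\otimes K$. Using \eqref{eq:TK} and the symmetry of $D^2u$,
\begin{equation}\label{eq:B}
BT=\frac{D^2u\,T}{s}-T(K\cdot T)=K,\qquad Bv-B^{\top}v=-T(K\cdot v)+K(T\cdot v)\quad(v\in\mathbb{R}^n).
\end{equation}

Let $\Phi_\sigma$ be the local flow of the $C^1$ field $T$. We call $X(t)=\Phi_t(x)$ the \emph{trajectory} of $x$. It is parametrized by arclength, it is $C^2$, and by \eqref{eq:TK} and \eqref{eq:B}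
\begin{equation}\label{eq:traj}
X'=T(X),\qquad X''=(BT)(X)=K(X),\qquad s(X(t))=s(x),\qquad \frac{d}{dt}u(X(t))=s(x).
\end{equation}
So $K$ is the curvature vector of the trajectories.

The flow of a $C^1$ field is $C^1$ in $x$. For given $x$ put $A_\sigma=D\Phi_\sigma(x)$, and let a subscript $\sigma$ on $T,K,B$, and on the field $g$ introduced below, denote evaluation at $\Phi_\sigma(x)$. The variational equation is $A_\sigma'=B_\sigma A_\sigma$, $A_0=I$. Differentiating $w\circ\Phi_\sigma=w$ in $x$ gives $A_\sigma^{\top}K_\sigma=K$, i.e.\ $K_\sigma=A_\sigma^{-\top}K$. Since $(A_\sigma^{-\top})'=-A_\sigma^{-\top}(B_\sigma A_\sigma)^{\top}A_\sigma^{-\top}=-B_\sigma^{\top}A_\sigma^{-\top}$, the vector $K$ is $C^1$ \emph{along} trajectories even though it is only continuous in space: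
\begin{equation}\label{eq:Kprime}
\frac{d}{d\sigma}K_\sigma=-g_\sigma,\qquad g:=B^{\top}K .
\end{equation}
Two algebraic facts about $g$ drive the estimate. First,
\begin{equation}\label{eq:gP}
T\cdot g=BT\cdot K=P,\qquad\text{hence}\quad |g|\ge P :
\end{equation}
as $T$ turns at rate $|K|$, the orthogonal vector $K$ must turn with it. Second, \eqref{eq:B} with $v=K$ gives $BK=g-PT$, so
\begin{equation}\label{eq:gBK}
g\cdot BK=|g|^2-P\,(T\cdot g)=|g|^2-P^2 .
\end{equation}

\begin{example}\label{ex:angle}
Let $u$ be the angle function $\arg(x_1,x_2)$ in $\{x_1>0\}\subset\mathbb{R}^n$, and let $\rho=\sqrt{x_1^2+x_2^2}$. Then $s=1/\rho$, trajectories are arcs of circles $\rho=\text{const}$, and $s$ is constant on them, so $u$ is infinity harmonic. Here $K=D\log(1/\rho)=-(x_1,x_2,0,\dots,0)/\rho^2$ is indeed the curvature vector of the circle. At the center $x_0$ of the ball $B_R(Re_1)$ we have $|K(x_0)|=1/R$. Hence the bound of Theorem \ref{thm:curv} has the right order in $R$, and the constant $7$ cannot be replaced by a number below $1$.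
\end{example}

\section{Nonconstant solutions have no critical points}\label{sec:crit}

Trajectories can be followed only while $Du\neq0$. The next lemma removes this concern. It is a Hopf-type boundary argument for $f=|Du|^2$. If $f$ vanished, it would have to grow at least linearly away from a suitable zero, whereas $u\in C^2$ forces $f$ to vanish quadratically. There is no second-order equation for $f$ at our disposal, since $f$ is only $C^1$. But $f$ is constant along trajectories, and their curvature is $Df/(2f)$; this is enough to run a barrier.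

\begin{lemma}\label{lem:crit}
Let $U\subset\mathbb{R}^n$ be open and connected and let $u\in C^2(U)$ be infinity harmonic. If $u$ is not constant, then $Du\ne0$ everywhere in $U$.
\end{lemma}

\begin{proof}
Let $Z=\{Du=0\}$, a relatively closed subset of $U$, and suppose $\emptyset\neq Z\ne U$. As $U$ is connected, there is $z_0\in U\cap\partial Z$, and $z_0\in Z$. Choose $d>0$ with $\overline{B_d(z_0)}\subset U$, then $y\in B_{d/3}(z_0)\setminus Z$, and put $r=\operatorname{dist}(y,Z)\le|y-z_0|<d/3$. Then $r>0$, $\overline{B_r(y)}\subset B_d(z_0)$ and $B_r(y)\cap Z=\emptyset$. Since $Z\cap\overline{B_d(z_0)}$ is compact, the distance is attained at some $x_0\in\partial B_r(y)\cap Z$.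

Let
\[
f=|Du|^2\in C^1(U),\qquad \alpha=\frac4{r^2},\qquad h(x)=e^{-\alpha|x-y|^2}-e^{-\alpha r^2}.
\]
Since $f>0$ on the compact set $\partial B_{r/2}(y)$, we can choose $\varepsilon>0$ with $f\ge\varepsilon h$ there. On $\partial B_r(y)$ we have $h=0\le f$.

\emph{Claim: $f\ge\varepsilon h$ in $A=\{r/2<|x-y|<r\}$.} If not, $f-\varepsilon h$ has a negative minimum over $\overline A$, and it is attained at some $z\in A$ because $f-\varepsilon h\ge0$ on $\partial A$. There $f(z)>0$, because $B_r(y)\cap Z=\emptyset$, and $Df(z)=\varepsilon Dh(z)$. Let $X$ be the trajectory with $X(0)=z$. Since $f$ is constant along $X$, minimality at $z$ says that $h(X(t))$ has a local maximum at $t=0$. With $X'=T$ and $X''=K$ this gives, at $z$,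
\[
T\cdot Dh=0,\qquad D^2h(T,T)+Dh\cdot K\le0 .
\]
Let $\rho=|z-y|$. Since $Dh(z)=-2\alpha(z-y)e^{-\alpha\rho^2}$, the first relation says $T\perp z-y$, so $D^2h(T,T)=-2\alpha e^{-\alpha\rho^2}$. Also $Df=2sDs=2fK$, so $K=Df/(2f)=\varepsilon Dh/(2f)$ at $z$. The second relation becomes
\[
-2\alpha e^{-\alpha\rho^2}+\frac{\varepsilon}{2f(z)}\,4\alpha^2\rho^2e^{-2\alpha\rho^2}\le0,
\qquad\text{i.e.}\qquad
\varepsilon\alpha\rho^2e^{-\alpha\rho^2}\le f(z).
\]
But $f(z)<\varepsilon h(z)<\varepsilon e^{-\alpha\rho^2}$, so $\alpha\rho^2<1$. This contradicts $\rho>r/2$ and proves the claim.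

Let $\nu=(y-x_0)/r$. For small $\delta>0$ we get $f(x_0+\delta\nu)\ge\varepsilon h(x_0+\delta\nu)\ge c\delta$ with some $c>0$, since the derivative of $h$ at $x_0$ in the direction $\nu$ is $2\alpha re^{-\alpha r^2}>0$. But $Du(x_0)=0$ and $Du\in C^1$ give $f\le C|x-x_0|^2$ near $x_0$, a contradiction. So $Z=\emptyset$ or $Z=U$, and in the latter case $u$ is constant.
\end{proof}

\begin{remark}
Already for $n=2$, the $C^2$ hypothesis in Lemma \ref{lem:crit} and Theorem \ref{thm:entire} cannot be weakened to $C^1$. On $\mathbb{R}^2$ let $u(x,y)=|x|^{4/3}-|y|^{4/3}$, which is $C^1$ with $Du(0)=0$. Off the axes, $u_x^2u_{xx}=\frac{16}{9}\cdot\frac49=-u_y^2u_{yy}$, so $\Delta_\infty u=0$. At a point $(0,y)$ no $C^2$ function $\phi$ touches $u$ from above: it would satisfy $\phi(h,y)+\phi(-h,y)-2\phi(0,y)\ge2|h|^{4/3}$ for small $h$, while the left side is $O(h^2)$. If $\phi$ touches from below at $(0,y)$ with $y\ne0$, then $\phi_x=u_x=0$ and $\phi_{yy}\le u_{yy}<0$ there, so $\Delta_\infty\phi=\phi_y^2\phi_{yy}\le0$. Points of $\{y=0\}$ are treated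 by exchanging the variables and replacing $u$ by $-u$, and at the origin no $C^2$ function touches $u$ from either side. So $u$ is infinity harmonic. Here $|Du|^2=\frac{16}9(|x|^{2/3}+|y|^{2/3})$, which near $0$ is not bounded by a multiple of $x^2+y^2$.
\end{remark}

\section{The curvature estimate}\label{sec:curv}

\subsection{The computation for smooth solutions}

Suppose first that $u\in C^3$ and $Du\ne0$, and let a prime denote $T\cdot D$, the derivative along trajectories. We compute $P''$ for $P=|K|^2$. By \eqref{eq:Kprime}, $K'=-B^{\top}K=-g$. Differentiating $K_i=T_j\partial_jT_i$ in $x_l$ gives $\partial_lK_i=B_{jl}B_{ij}+T_j\partial_j\partial_lT_i$, i.e.\ $B'=DK-B^2$. Hence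
\[
K''=-(B')^{\top}K-B^{\top}K'=-(DK)^{\top}K+(B^2)^{\top}K+(B^{\top})^2K .
\]
Since $K\cdot(DK)K=\frac12DP\cdot K$ and $K\cdot B^2K=B^{\top}K\cdot BK=g\cdot BK=|g|^2-P^2$ by \eqref{eq:gBK},
\[
K\cdot K''=-\tfrac12DP\cdot K+2\big(|g|^2-P^2\big),
\]
and, with $P''=2|K'|^2+2K\cdot K''$ and \eqref{eq:gP},
\begin{equation}\label{eq:riccati}
P''+DP\cdot K=6|g|^2-4P^2\ \ge\ 2P^2 .
\end{equation}

This is the heart of the matter. Without the drift term $DP\cdot K$, \eqref{eq:riccati} is the one-variable inequality $q''\ge2q^2$. Its model solution $q=3/(t-t_0)^2$ blows up at distance $\sqrt{3/q}$, so a large value of $q$ cannot live on a long interval. The drift is first order, and at a maximum of $\eta P$, with $\eta$ a cutoff, one has $DP=-P\,D\eta/\eta$; it is therefore harmless. For the angle function of Example \ref{ex:angle}, $P=\rho^{-2}$, $P''=0$, $|g|=|K'|=\rho^{-2}=P$ and $DP\cdot K=2\rho^{-4}$, so \eqref{eq:riccati} is an equality.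

For $u\in C^2$ neither $DP$ nor $P''$ need exist. However, $K$ is the derivative of $T$ along trajectories, and $T$ is $C^1$ in all directions. So we average $K$ along trajectories over a short time, integrate by parts to see that the average is $C^1$ in space, and recover \eqref{eq:riccati} up to a small error.

\subsection{Proof of Theorem \ref{thm:curv}}

Let $x_0=0$ and assume $P(0)>0$, as otherwise there is nothing to prove. Fix $R'<R$, put $N=\overline{B_{R'}}$ and $\sigma_0=(R-R')/2$. Trajectories have unit speed, so $\Phi_\sigma(x)$ is defined and lies in $\overline{B_{R'+\sigma_0}}\subset B_R$ for $x\in N$ and $|\sigma|\le\sigma_0$.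

\paragraph{The averaged curvature.} Let $\varphi_1\ge0$ be smooth, even, supported in $[-1,1]$, with $\int\varphi_1=1$. For $0<\tau<\sigma_0/2$ put $\varphi(\sigma)=\tau^{-1}\varphi_1(\sigma/\tau)$. For $x\in N$ let
\[
k(x)=\int\varphi(\sigma)K_\sigma\,d\sigma=-\int\varphi'(\sigma)T_\sigma\,d\sigma,\qquad Q=|k|^2 ,
\]
where $K_\sigma=K(\Phi_\sigma(x))$ and $T_\sigma=T(\Phi_\sigma(x))$ as in Section \ref{sec:traj}; $k$ and $Q$ depend on $\tau$. The two forms agree because $\frac{d}{d\sigma}T_\sigma=B_\sigma T_\sigma=K_\sigma$. The second form shows that $k$ is $C^1$, with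
\begin{equation}\label{eq:Dk}
Dk[v]=-\int\varphi'B_\sigma A_\sigma v\,d\sigma,\qquad \tfrac12DQ\cdot k=k\cdot Dk[k]=-\int\varphi'\,k\cdot B_\sigma A_\sigma k\,d\sigma .
\end{equation}
Along trajectories, for $x\in B_{R'}$ and $|t|$ small, $k(\Phi_tx)=\int\varphi(\sigma-t)K_\sigma\,d\sigma$ is smooth in $t$. Write $k_t,k_{tt},Q_t,Q_{tt}$ for the $t$-derivatives at $t=0$. Integrating by parts with \eqref{eq:Kprime},
\begin{equation}\label{eq:kt}
\begin{gathered}
k_t=-\int\varphi'K_\sigma\,d\sigma=-\int\varphi\, g_\sigma\,d\sigma,\qquad k_{tt}=\int\varphi''K_\sigma\,d\sigma=\int\varphi' g_\sigma\,d\sigma,\\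
k\cdot k_{tt}=\int\varphi'\,k\cdot B_\sigma^{\top}K_\sigma\,d\sigma=\int\varphi'\,K_\sigma\cdot B_\sigma k\,d\sigma .
\end{gathered}
\end{equation}
Adding \eqref{eq:Dk} and \eqref{eq:kt},
\begin{equation}\label{eq:bracket}
k\cdot k_{tt}+\tfrac12DQ\cdot k=\int\varphi'\,\big[K_\sigma\cdot B_\sigma k-k\cdot B_\sigma A_\sigma k\big]\,d\sigma .
\end{equation}
Since $\int|\varphi'|\le C/\tau$, the bracket must be known up to $o(\tau)$.

\paragraph{Expansion for small $\tau$.} Below, $o(1)$ and $o(\tau)$ refer to $\tau\to0$, uniformly in $x\in N$ and $|\sigma|\le\tau$; the symbols $K,B,g,P$ without subscript are evaluated at $x$. The maps $(\sigma,x)\mapsto K_\sigma,B_\sigma,g_\sigma,A_\sigma$ are continuous on the compact set $[-\sigma_0,\sigma_0]\times N$, hence bounded and uniformly continuous. So $B_\sigma=B+o(1)$ and $g_\sigma=g+o(1)$. From $K_\sigma=K-\int_0^\sigma g_\rho\,d\rho$ and $A_\sigma=I+\int_0^\sigma B_\rho A_\rho\,d\rho$ we get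
\[
K_\sigma=K-\sigma g+o(\tau),\qquad k=K+o(\tau),\qquad K_\sigma=k-\sigma g+o(\tau),\qquad A_\sigma k=k+\sigma Bk+o(\tau).
\]
The second relation uses that $\varphi$ is even, so that the term linear in $\sigma$ integrates to zero. The bracket in \eqref{eq:bracket} is therefore
\begin{align*}
(K_\sigma-k)\cdot B_\sigma k-k\cdot B_\sigma(A_\sigma k-k)
&=-\sigma\big[\,g\cdot BK+K\cdot B^2K\,\big]+o(\tau)\\
&=-2\sigma\, g\cdot BK+o(\tau)=-2\sigma\big(|g|^2-P^2\big)+o(\tau),
\end{align*}
where we used $K\cdot B^2K=B^{\top}K\cdot BK=g\cdot BK$ and \eqref{eq:gBK}. As $\int\varphi'(\sigma)(-\sigma)\,d\sigma=\int\varphi=1$,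
\[
k\cdot k_{tt}=-\tfrac12DQ\cdot k+2\big(|g|^2-P^2\big)+o(1).
\]
Now $Q_{tt}=2|k_t|^2+2k\cdot k_{tt}$, $|k_t|^2=|g|^2+o(1)$, $|g|\ge P$ and $P=Q+o(1)$ give on $B_{R'}$
\begin{equation}\label{eq:Qtt}
Q_{tt}=6|g|^2-4P^2-DQ\cdot k+o(1)\ \ge\ 2Q^2-DQ\cdot k+o(1).
\end{equation}

\paragraph{Maximum principle.} Let $\zeta=1-|x|^2/R'^2$, $\eta=\zeta^2$ and $M_\tau=\max_N\eta Q$. Then $M_\tau\ge Q(0)\to P(0)>0$, so $M_\tau\ge\frac12P(0)$ for small $\tau$. As $\eta=0$ on $\partial N$, the maximum is attained at some $x_\tau\in B_{R'}$, and $Q(x_\tau)\ge M_\tau\ge\frac12P(0)$ because $\eta\le1$. At $x_\tau$ we have $DQ=-Q\,D\eta/\eta$; in particular, with $\eta_T=D\eta\cdot T$, $Q_t=DQ\cdot T=-Q\eta_T/\eta$. The function $t\mapsto(\eta Q)(\Phi_tx_\tau)$ is $C^2$ with a maximum at $t=0$, so by \eqref{eq:traj}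
\[
0\ge\eta Q_{tt}+2\eta_TQ_t+Q\big(D^2\eta(T,T)+D\eta\cdot K\big).
\]
By \eqref{eq:Qtt}, $\eta Q_{tt}\ge2\eta Q^2+Q\,D\eta\cdot k+o(1)$. Inserting this and $K=k+o(1)$, dividing by $Q\ge\frac12P(0)$, and using $|k|=\sqrt Q$,
\[
2\eta Q\le2|D\eta|\sqrt Q+\frac{2\eta_T^2}{\eta}-D^2\eta(T,T)+o(1).
\]
Here $|D\eta|=4\zeta|x|/R'^2\le4\sqrt\eta/R'$, hence $\eta_T^2/\eta\le16/R'^2$. Moreover $D^2\eta=2D\zeta\otimes D\zeta-4\zeta R'^{-2}I$, hence $-D^2\eta(T,T)\le4/R'^2$. Therefore
\[
2\eta Q\le\frac{8\sqrt{\eta Q}}{R'}+\frac{32}{R'^2}+\frac4{R'^2}+o(1)\qquad\text{at }x_\tau,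
\]
and $y_\tau=R'\sqrt{M_\tau}$ satisfies $2y_\tau^2-8y_\tau-36\le o(1)$. Since $M_\tau\ge Q(0)\to P(0)$, letting $\tau\to0$ yields
\[
R'\sqrt{P(0)}\le\frac{8+\sqrt{64+288}}4=\frac{8+\sqrt{352}}4<7 .
\]
Let $R'\uparrow R$. \qed

\section{Trajectories of maximal slope; entire solutions}\label{sec:straight}

A curve along which a Lipschitz function grows at the largest possible rate must be straight, and if it is a complete line it determines the function.

\begin{lemma}\label{lem:line}
Let $v:\mathbb{R}^n\to\mathbb{R}$ be $\Lambda$-Lipschitz, $\Lambda>0$. Let $I$ be an interval and $\gamma:I\to\mathbb{R}^n$ a $1$-Lipschitz curve with $v(\gamma(t))-v(\gamma(t'))=\Lambda(t-t')$ for all $t,t'\in I$. Then $\gamma$ is a straight segment, ray or line traversed at unit speed. If $I=\mathbb{R}$ and $\gamma(t)=\gamma(0)+te$, then $v(x)=v(\gamma(0))+\Lambda e\cdot(x-\gamma(0))$ for all $x$.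
\end{lemma}

\begin{proof}
We have $\Lambda|t-t'|\le\Lambda|\gamma(t)-\gamma(t')|\le\Lambda|t-t'|$, so $\gamma$ is isometric. For $t<t'<t''$ this is equality in the triangle inequality, so $\gamma$ is straight. Let $I=\mathbb{R}$ and $z=\gamma(0)$; then $|e|=1$. Since $|x-z\pm te|-t\to\pm e\cdot(x-z)$ as $t\to\infty$,
\begin{align*}
v(x)&\le v(\gamma(-t))+\Lambda|x-\gamma(-t)|=v(z)-\Lambda t+\Lambda|x-z+te|\to v(z)+\Lambda e\cdot(x-z),\\
v(x)&\ge v(\gamma(t))-\Lambda|x-\gamma(t)|=v(z)+\Lambda t-\Lambda|x-z-te|\to v(z)+\Lambda e\cdot(x-z).\qedhere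
\end{align*}
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:entire}]
Let $u$ be nonconstant. By Lemma \ref{lem:crit}, $Du\ne0$ everywhere. Theorem \ref{thm:curv} with $R\to\infty$ gives $K\equiv0$, so $s$ is a constant $\Lambda>0$ and $u$ is $\Lambda$-Lipschitz. Trajectories have unit speed, so they exist for all $t\in\mathbb{R}$. By \eqref{eq:traj}, Lemma \ref{lem:line} applies to $v=u$ and any one of them.
\end{proof}

\section{The punctured space: proof of Theorem \ref{thm:main}}\label{sec:punct}

Let $\Omega=\mathbb{R}^n\setminus\{0\}$ and let $u\in C^2(\Omega)$ be infinity harmonic and nonconstant; constants are of the required form. By Lemma \ref{lem:crit}, $s>0$ in $\Omega$. Theorem \ref{thm:curv} in $B_{|x|}(x)\subset\Omega$ gives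
\begin{equation}\label{eq:K7}
|D\log s(x)|\le\frac7{|x|}\qquad(x\in\Omega).
\end{equation}
Let $S_r=\partial B_r(0)$, $M(r)=\max_{S_r}s$, $m(r)=\min_{S_r}s$. Points of $S_r$ are joined by great-circle arcs of length at most $\pi r$, so \eqref{eq:K7} yields the Harnack inequality
\begin{equation}\label{eq:harnack}
M(r)\le C_0\,m(r),\qquad C_0=e^{7\pi}.
\end{equation}

\subsection{Ends of trajectories}

Let $X:(\alpha,\beta)\to\Omega$ be a maximal trajectory through $x=X(0)$. As $t\to\beta$, $X$ leaves every compact subset of $\Omega$. Indeed, if $\beta<\infty$, then $X(t)$ converges, because it has unit speed, and the limit cannot lie in $\Omega$ by maximality, so $X(t)\to0$. If $\beta=\infty$, then $u(X(t))=u(x)+s(x)t\to\infty$, whereas $u$ is bounded on compact subsets of $\Omega$. So for each $\varepsilon\in(0,1)$ we have $|X(t)|\notin[\varepsilon,1/\varepsilon]$ for $t$ near $\beta$, and by continuity either $X(t)\to0$ (a \emph{$0$-end}) or $|X(t)|\to\infty$ (an \emph{$\infty$-end}). The same holds as $t\to\alpha$. We note: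
\begin{itemize}
\item an end of finite length is a $0$-end, and an $\infty$-end has infinite length;
\item a trajectory through $x$ with an $\infty$-end meets $S_r$ for every $r\ge|x|$; one with a $0$-end meets $S_r$ for every $r\in(0,|x|]$.
\end{itemize}
A trajectory carries the value of $s$ from one sphere to another, and \eqref{eq:harnack} spreads it over each sphere. This gives a global bound.

\begin{lemma}\label{lem:bounded}
$s$ is bounded on $\Omega$.
\end{lemma}

\begin{proof}
\emph{On $|y|\ge1$.} If some trajectory, through $x$ say, has an $\infty$-end, then it meets $S_r$ for all $r\ge|x|$, so $m(r)\le s(x)$ and $M(r)\le C_0s(x)$ for $r\ge|x|$. The set $1\le|y|\le|x|$ (possibly empty) is compact, so $s$ is bounded there too. If no trajectory has an $\infty$-end, the trajectory of every $y$ with $|y|\ge1$ has a $0$-end, so it meets $S_1$ and $s(y)\le M(1)$.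

\emph{On $0<|y|\le1$.} If some trajectory, through $x$ say, has a $0$-end, then it meets $S_r$ for all $r\in(0,|x|]$, so $M(r)\le C_0s(x)$ for those $r$, and $s$ is bounded on the compact (possibly empty) set $|x|\le|y|\le1$. If no trajectory has a $0$-end, the trajectory of every $y$ with $0<|y|\le1$ has an $\infty$-end, so it meets $S_1$ and $s(y)\le M(1)$.
\end{proof}

Put $\Lambda=\sup_\Omega s\in(0,\infty)$. If the segment $[x,y]$ avoids $0$, then $|u(x)-u(y)|\le\Lambda|x-y|$. If $x,y\in\Omega$ and $0\in[x,y]$, choose $x_j\to x$ with $0\notin[x_j,y]$, which is possible as $n\ge2$, and pass to the limit. So $u$ is $\Lambda$-Lipschitz on $\Omega$ and extends to a $\Lambda$-Lipschitz function on $\mathbb{R}^n$, still denoted by $u$. Subtracting a constant, we assume $u(0)=0$.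

A $0$-end now has finite length, since $u$ is bounded near $0$ and changes at the constant rate $s>0$ along the trajectory. A trajectory cannot have two $0$-ends, since $u$ would increase strictly along it while tending to $u(0)$ at both ends. Hence:
\begin{equation}\label{eq:infend}
\text{the trajectory of every }x\in\Omega\text{ has an $\infty$-end, so it meets }S_r\text{ for all }r\ge|x| .
\end{equation}

\subsection{Three cases}

Let $H^+$ (resp.\ $H^-$) be the set of points whose trajectory has a $0$-end in the forward (resp.\ backward) direction. For $u=-\Lambda|x|$ every point lies in $H^+$. For $u=\Lambda|x|$ every point lies in $H^-$. For a nonconstant linear function trajectories are parallel to one line, and $H^\pm$ are the two open halves of the single line through $0$. This suggests asking whether slopes close to the maximum $\Lambda$ occur outside $H^+$, and outside $H^-$. Put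
\[
a=\sup_{\Omega\setminus H^+}s,\qquad a'=\sup_{\Omega\setminus H^-}s\qquad(\sup\emptyset=0),
\]
so $0\le a,a'\le\Lambda$. We shall show: if $a<\Lambda$ then $u=-\Lambda|x|$; if $a'<\Lambda$ then $u=\Lambda|x|$; if $a=a'=\Lambda$ then $u$ is linear. This proves Theorem \ref{thm:main}. The second case follows from the first applied to $-u$, since passing to $-u$ reverses the trajectories and interchanges $H^+$ and $H^-$.

\subsection{The case $a<\Lambda$: a cone}

Let $b=-u/|x|$ on $\Omega$, so $|b|\le\Lambda$. We must show $b\equiv\Lambda$. We first find a ray on which $b=\Lambda$, and then use a differential inequality for $b$ to reach every other point.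

\paragraph{A one-sided gradient bound.} If $x\in H^+$ and $\ell\ge|x|$ is the length of the forward part of its trajectory, then $0-u(x)=s(x)\ell$; thus $b(x)\ge s(x)$ on $H^+$. Now let $b(x)>a$. If $s(x)>a$, then $x\in H^+$ by definition of $a$, and $s(x)\le b(x)$. If $s(x)\le a$, then $s(x)<b(x)$ trivially. Hence
\begin{equation}\label{eq:sb}
|Du|=s\le b\qquad\text{on }\{b>a\}.
\end{equation}

\paragraph{A ray on which $b=\Lambda$.} Choose $y_j$ with $s(y_j)\to\Lambda$ and $s(y_j)>a$. Then $y_j\in H^+$, and by \eqref{eq:infend} its trajectory runs from $\infty$ to $0$. So it meets $S_1$, at a point where $s=s(y_j)$. By compactness there is $\omega\in S_1$ with $s(\omega)=\Lambda>a$, so $\omega\in H^+$. By \eqref{eq:traj} and Lemma \ref{lem:line} the trajectory of $\omega$ is straight. It comes from $\infty$ and tends to $0$, so it is the ray $\{t\omega:t>0\}$ traversed toward $0$. As $u$ grows along it at rate $\Lambda$ up to the value $u(0)=0$, $u(t\omega)=-\Lambda t$, i.e.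
\begin{equation}\label{eq:ray}
b(t\omega)=\Lambda\qquad\text{for all }t>0 .
\end{equation}

\paragraph{Spreading from the ray.} In polar coordinates $x=r\theta$, $\theta\in S^{n-1}$, we have $u=-rb$ and
\[
|Du|^2=(b+rb_r)^2+|\nabla_\theta b|^2 .
\]
On $\{b>a\}$ we have $0<b\le\Lambda$, and \eqref{eq:sb} gives $2b\,rb_r+r^2b_r^2+|\nabla_\theta b|^2\le0$. Dropping the square $r^2b_r^2$, dividing by $2b$ and using $b\le\Lambda$,
\begin{equation}\label{eq:HJ}
rb_r\le-\frac{|\nabla_\theta b|^2}{2\Lambda}\qquad\text{on }\{b>a\}.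
\end{equation}
With $\log r$ as time this is a Hamilton--Jacobi inequality on the sphere, and $\log r$ ranges over an infinite interval. So we may move from any point to the ray $\{t\omega\}$ along a spiral that turns as slowly as we like, and $b$ can hardly increase on the way.

Precisely, let $x_0=r_0\theta_0\in\Omega$, let $\Delta\le\pi$ be the geodesic distance from $\theta_0$ to $\omega$ in $S^{n-1}$, and let $L>0$ be so large that $\Lambda\pi^2/(2L)<\Lambda-a$. Let $\theta:[0,L]\to S^{n-1}$ be a minimizing geodesic from $\theta_0$ to $\omega$ with constant speed $\Delta/L$, and put $\psi(t)=b(r_0e^t\theta(t))$. Whenever $\psi(t)>a$, \eqref{eq:HJ} gives, with $q=|\nabla_\theta b|$ at the point in question,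
\[
\psi'(t)=rb_r+\nabla_\theta b\cdot\theta'(t)\le-\frac{q^2}{2\Lambda}+\frac{\Delta}{L}\,q\le\frac{\Lambda\Delta^2}{2L^2}\le\frac{\Lambda\pi^2}{2L^2}.
\]
By \eqref{eq:ray}, $\psi(L)=\Lambda>a$. If $\psi\le a$ somewhere, let $t_1<L$ be the largest $t$ with $\psi(t)\le a$. Then $\psi>a$ on $(t_1,L]$, and integrating over $[t_1,L]$ yields $\psi(t_1)\ge\Lambda-\Lambda\pi^2/(2L)>a$, a contradiction. So $\psi>a$ on $[0,L]$, and integrating over $[0,L]$,
\[
b(x_0)=\psi(0)\ge\Lambda-\frac{\Lambda\pi^2}{2L}.
\]
Let $L\to\infty$: $b(x_0)\ge\Lambda$. As $b\le\Lambda$ and $x_0$ was arbitrary, $b\equiv\Lambda$ and $u=-\Lambda|x|$.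

\subsection{The case $a=a'=\Lambda$: a linear function}

Now there are trajectories of nearly maximal slope that go to $\infty$ forward, and others that come from $\infty$. We zoom out until their starting points merge at the origin; in the limit they form a complete line of maximal slope, and Lemma \ref{lem:line} applies. Uniform convergence alone gives no pointwise lower bounds for the gradients, but \eqref{eq:K7} does not allow $s$ to oscillate, and this will transfer the conclusion from the limit back to $u$.

\paragraph{The blow-down is linear.} Choose $y_j\notin H^+$ and $z_j\notin H^-$ with $s(y_j)\to\Lambda$, $s(z_j)\to\Lambda$, and $R_j\ge j(1+|y_j|+|z_j|)$. Put $u_j(x)=u(R_jx)/R_j$, which is $\Lambda$-Lipschitz with $u_j(0)=0$. The forward end of the trajectory $Y_j$ of $y_j$ is an $\infty$-end, so $Y_j(t)$ exists for all $t\ge0$. Likewise the trajectory $Z_j$ of $z_j$ exists for all $t\le0$. Let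
\[
\gamma_j(t)=Y_j(R_jt)/R_j\quad(t\ge0),\qquad\tilde\gamma_j(t)=Z_j(R_jt)/R_j\quad(t\le0).
\]
These curves are $1$-Lipschitz, $\gamma_j(0)=y_j/R_j\to0$, $\tilde\gamma_j(0)=z_j/R_j\to0$, and by \eqref{eq:traj}
\[
u_j(\gamma_j(t))=\frac{u(y_j)}{R_j}+s(y_j)t,\qquad u_j(\tilde\gamma_j(t))=\frac{u(z_j)}{R_j}+s(z_j)t,
\]
where $|u(y_j)|+|u(z_j)|\le\Lambda(|y_j|+|z_j|)\le\Lambda R_j/j$. By Arzel\`a--Ascoli, along a subsequence $u_j\to v$ locally uniformly on $\mathbb{R}^n$, and the curves converge locally uniformly to the two halves of a curve $\gamma:\mathbb{R}\to\mathbb{R}^n$ with $\gamma(0)=0$. We keep the index $j$ for this subsequence. The function $v$ is $\Lambda$-Lipschitz. The curve $\gamma$ is $1$-Lipschitz on each half-line, hence on $\mathbb{R}$ by the triangle inequality. Finally $v(\gamma(t))=\Lambda t$ for all $t\in\mathbb{R}$. Lemma \ref{lem:line} gives $v(x)=\Lambda e\cdot x$ with $|e|=1$.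

\paragraph{The slope is constant.} Let $s_j(x)=s(R_jx)=|Du_j(x)|$ for $x\ne0$. By \eqref{eq:K7}, $|D\log s_j(y)|=R_j\,|(D\log s)(R_jy)|\le7/|y|$. Let $|x|=1$ and $0<\varepsilon<\frac12$. On $\overline{B_\varepsilon(x)}$ we have $|y|\ge\frac12$, so $|D\log s_j|\le14$ and $s_j\le e^{14\varepsilon}s_j(x)$ there. Hence
\[
\varepsilon e^{14\varepsilon}s_j(x)\ge u_j(x+\varepsilon e)-u_j(x)\ge\Lambda\varepsilon-2\sup_{B_2}|u_j-v| .
\]
The last term does not depend on $x$. Since $m(R_j)=\min_{|x|=1}s_j$, we obtain $\liminf_jm(R_j)\ge\Lambda e^{-14\varepsilon}$ for all small $\varepsilon$; as $m(R_j)\le\Lambda$, this means $m(R_j)\to\Lambda$. By \eqref{eq:infend} the trajectory of any $x\in\Omega$ meets $S_{R_j}$ for all large $j$, and $s$ is constant along it, so $s(x)\ge m(R_j)\to\Lambda$. Thus $s\equiv\Lambda$.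

\paragraph{Conclusion.} By Lemma \ref{lem:line} all trajectories are now straight. If one of them is defined on all of $\mathbb{R}$, the same lemma shows that $u$ is linear. Suppose that none is. Then every maximal trajectory has an end of finite length, which is a $0$-end. So every $x\in\Omega$ lies on a straight trajectory with an end at $0$, and $Du(x)=\pm\Lambda x/|x|$. By continuity of $Du$ and connectedness of $\Omega$ the sign is constant. Hence $H^+=\Omega$ or $H^-=\Omega$, that is, $a=0$ or $a'=0$, contrary to $a=a'=\Lambda>0$. This excludes the second possibility, and $u$ is linear.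

Undoing the normalization $u(0)=0$ adds a constant. The proof of Theorem \ref{thm:main} is complete. \qed

\begin{thebibliography}{9}
\bibitem{asymptotic}
\emph{Asymptotic Behavior Of Infinity Harmonic Functions Near}, \texttt{http://www.math.columbia.edu/\~{}savin/SWYnew2.1.pdf}.
\end{thebibliography}

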